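\title{Weak meromorphic extension in locally complete spaces}

\begin{abstract}
Let $E$ be a locally complete locally convex space, and let $f$ be an $E$-valued function on a domain $\Omega_1$ such that, for every continuous linear functional $u$, the function $u\circ f$ extends meromorphically to a larger domain $\Omega_2$. We prove that $f$ itself extends meromorphically to $\Omega_2$ whenever $E$ contains no subspace isomorphic to $\omega=\mathbb{C}^{\mathbb{N}}$, and that this condition on $E$ is necessary. The main step holds in every locally complete space: all Laurent coefficients of the scalar extensions, at all points of $\Omega_2$, are represented by vectors of $E$. They are found by sampling $f$ near a point and then transporting residues from point to point with polynomials that converge, pointwise and very fast, to the indicator function of a single point.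
\end{abstract}


\section{The question and the results}

\subsection{The question}
Throughout, $E$ is a complex Hausdorff locally convex space with topological dual $E'$, and $\omega=\mathbb{C}^{\mathbb{N}}$ carries the product topology. Suppose that a function $f$ with values in $E$ is known through the scalar functions $u\circ f$, $u\in E'$, and that each of these is meromorphic, possibly after continuation to a larger domain. Is $f$ meromorphic? The position of the poles, their orders, and the exceptional points at which $u\circ f$ differs from its meromorphic version may all depend on $u$. The question is whether they can be controlled for all $u$ at once.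

Here are the precise definitions. A \emph{domain} is a non-empty connected open subset of $\mathbb{C}$. We write $D(a,r)$ and $\overline D(a,r)$ for the open and the closed disc with center $a$ and radius $r$. A subset $D$ of a domain $\Omega$ is \emph{discrete in $\Omega$} if it has no accumulation point in $\Omega$. Such a set meets every compact subset of $\Omega$ in a finite set, every $a\in\Omega$ has a punctured neighborhood that misses $D$, and finite unions of discrete sets are discrete. An \emph{$E$-valued meromorphic function} on $\Omega$ is a holomorphic function $g:\Omega\setminus D\to E$, with $D$ discrete in $\Omega$, such that for every $p\in D$ there is $m\in\mathbb{N}$ for which $(z-p)^m g(z)$ extends holomorphically to a neighborhood of $p$. We call $D$ the \emph{exceptional set} of $g$; it may contain removable singularities. The space of these functions is $\mathcal{M}(\Omega,E)$, and $\mathcal{M}(\Omega)=\mathcal{M}(\Omega,\mathbb{C})$.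

Let $\Omega_1\subseteq\Omega_2$ be domains and $f:\Omega_1\to E$ a function; no continuity is assumed.
\begin{itemize}
\item For $u\in E'$, the function $u\circ f$ \emph{admits a meromorphic extension to $\Omega_2$} if there are $g_u\in\mathcal{M}(\Omega_2)$ and a set $D_u$ discrete in $\Omega_2$ with $g_u=u\circ f$ on $\Omega_1\setminus D_u$.
\item The function $f$ \emph{extends to $\Omega_2$ as a meromorphic function with values in $E$} if there are $h\in\mathcal{M}(\Omega_2,E)$ and a set $D$ discrete in $\Omega_2$ with $h=f$ on $\Omega_1\setminus D$.
\end{itemize}
Enlarging $D_u$ and $D$, we always assume that they contain the exceptional sets of $g_u$ and $h$, respectively. In particular, $g_u$ is holomorphic off $D_u$.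

The space $E$ has the \emph{meromorphic extension property} if, for all domains $\Omega_1\subseteq\Omega_2$, every $f:\Omega_1\to E$ such that $u\circ f$ admits a meromorphic extension to $\Omega_2$ for each $u\in E'$ extends to $\Omega_2$ as a meromorphic function with values in $E$. The case $\Omega_1=\Omega_2=\Omega$ is already of interest: it says that every \emph{weakly meromorphic} $f:\Omega\to E$ (every $u\circ f$ agrees with an element of $\mathcal{M}(\Omega)$ off a set discrete in $\Omega$) agrees with an element of $\mathcal{M}(\Omega,E)$ off a set discrete in $\Omega$.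

Some completeness of $E$ is needed (Example~\ref{ex:incomplete}). The natural condition is a weak one. The space $E$ is \emph{locally complete} if every closed, bounded, absolutely convex set $B\subseteq E$ is a \emph{Banach disc}: the linear span $E_B$ of $B$, normed by the Minkowski functional of $B$, is a Banach space. For example, sequentially complete spaces are locally complete: a Cauchy sequence of $E_B$ converges in $E$, and since $B$ is closed it converges to the same limit in $E_B$.

\subsection{The role of $\omega$}\label{sub:omega}
The space $\omega$ is complete, but two things go wrong in it. A continuous functional on $\omega$ depends on finitely many coordinates only. Hence, for distinct points $p_n$ of a domain $\Omega$ that converge to a point of $\Omega$, and for $p\in\Omega$, the functions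
\[
z\mapsto\Big(\frac1{z-p_n}\Big)_{n\ge1}\qquad\text{and}\qquad z\mapsto\Big(\frac1{(z-p)^{n}}\Big)_{n\ge1}
\]
(with coordinates set equal to $0$ where they are undefined) are weakly meromorphic. The poles of the first accumulate in $\Omega$. The pole of the second has no finite order: after multiplication by $(z-p)^m$, the coordinates with $n>m$ are still unbounded near $p$. So $\omega$ does not have the meromorphic extension property, and neither does any space that contains it (Theorem~\ref{thm:converse}).

On the other hand, nothing is wrong with the individual Laurent coefficients: at each point, the coefficients of the coordinates form a vector of $\omega$. The trouble lies only in how many of these vectors with negative index are nonzero. Moreover, in both examples these vectors include a sequence of nonzero vectors, namely the unit vectors $e_n$, such that every continuous functional vanishes on all but finitely many of them. One may guess that this phenomenon requires $\omega$, and hence that $\omega$ is the only obstruction.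

It is known that the meromorphic extension property fails for $\omega$, and that it holds if $E$ is a locally complete space whose strong dual is a Baire space, or a complete barrelled Schwartz space that does not contain $\omega$, or a distinguished Fr\'echet space whose bidual has a continuous norm. The question whether it holds for every locally complete space without a subspace isomorphic to $\omega$ comes from \cite{source}. We show that the answer is yes.

\subsection{Results}
We say that $H\subseteq E'$ \emph{determines boundedness} if every set $A\subseteq E$ such that $u(A)$ is bounded for each $u\in H$ is bounded. By Mackey's theorem (weakly bounded sets are bounded) $H=E'$ has this property, and a reader interested only in the question above may take $H=E'$ everywhere. Such an $H$ separates the points of $E$: if $u(x)=0$ for all $u\in H$, then the set $\mathbb{C}x$ is bounded, so $x=0$.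

For $g\in\mathcal{M}(\Omega)$, $a\in\Omega$, and $k\in\mathbb{Z}$ let $c_k(g,a)$ be the $k$-th Laurent coefficient of $g$ at $a$. For fixed $g$ and $a$ it vanishes when $k$ is very negative, and $g$ has a pole at $a$ if and only if $c_k(g,a)\neq0$ for some $k<0$.

\begin{theorem}\label{thm:main}
Let $E$ be locally complete, let $H\subseteq E'$ determine boundedness, let $\Omega_1\subseteq\Omega_2$ be domains, and let $f:\Omega_1\to E$. Suppose that for every $u\in H$ there are $g_u\in\mathcal{M}(\Omega_2)$ and $D_u$ discrete in $\Omega_2$ with $u\circ f=g_u$ on $\Omega_1\setminus D_u$.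
\begin{itemize}
\item[(A)] For all $a\in\Omega_2$ and $k\in\mathbb{Z}$ there is a unique $x_{k,a}\in E$ with $u(x_{k,a})=c_k(g_u,a)$ for all $u\in H$.
\item[(B)] If $E$ contains no subspace isomorphic to $\omega$, then there are $h\in\mathcal{M}(\Omega_2,E)$ and $D$ discrete in $\Omega_2$ with $h=f$ on $\Omega_1\setminus D$.
\end{itemize}
In particular, every locally complete space that contains no subspace isomorphic to $\omega$ has the meromorphic extension property.
\end{theorem}

The open set $\Omega_1$ can be replaced by any set with an accumulation point.

\begin{theorem}\label{thm:sets}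
Let $E$ be locally complete, let $H\subseteq E'$ determine boundedness, let $\Omega$ be a domain, let $X\subseteq\Omega$ have an accumulation point in $\Omega$, and let $f:X\to E$. Suppose that for every $u\in H$ there are $g_u\in\mathcal{M}(\Omega)$ and $D_u$ discrete in $\Omega$ with $u\circ f=g_u$ on $X\setminus D_u$. Then conclusion \textup{(A)} of Theorem~\ref{thm:main} holds for all $a\in\Omega$. If $E$ contains no subspace isomorphic to $\omega$, then there are $h\in\mathcal{M}(\Omega,E)$ and $D$ discrete in $\Omega$ with $h=f$ on $X\setminus D$.
\end{theorem}

\begin{theorem}\label{thm:converse}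
Let $E$ be a locally convex space, not necessarily locally complete, that contains a subspace isomorphic to $\omega$. Then for every pair of domains $\Omega_1\subseteq\Omega_2$, including $\Omega_1=\Omega_2$, there is a function $f:\Omega_1\to E$ that does not extend to $\Omega_2$ as a meromorphic function with values in $E$, although $u\circ f$ admits a meromorphic extension to $\Omega_2$ for every $u\in E'$.
\end{theorem}

\begin{corollary}\label{cor:classification}
For a locally complete space $E$ the following are equivalent.
\begin{enumerate}
\item[(1)] $E$ contains no subspace isomorphic to $\omega$.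
\item[(2)] $E$ has the meromorphic extension property.
\item[(3)] For at least one pair of domains $\Omega_1\subseteq\Omega_2$, every $f:\Omega_1\to E$ such that $u\circ f$ admits a meromorphic extension to $\Omega_2$ for each $u\in E'$ extends to $\Omega_2$ as a meromorphic function with values in $E$.
\item[(4)] For some domain $\Omega$ (equivalently, for every domain $\Omega$), every weakly meromorphic $f:\Omega\to E$ agrees off a set discrete in $\Omega$ with an element of $\mathcal{M}(\Omega,E)$.
\end{enumerate}
\end{corollary}

\subsection{Plan of the proof}
Call a point $a$ \emph{represented} if vectors $x_{k,a}$ as in (A) exist for all $k\in\mathbb{Z}$. There are three steps.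

\emph{Start.} At a point of $\Omega_1$ the vectors $x_{k,a}$ are limits of finite linear combinations of values of $f$ (Section~\ref{sec:start}).

\emph{Spread.} If $z_0$ is represented, then so is every point of every disc about $z_0$ that is contained in $\Omega_2$ (Sections~\ref{sec:transport} and~\ref{sec:spread}). This is the heart of the matter.

\emph{Assemble.} If every point is represented and $E$ does not contain $\omega$, then the vectors $x_{k,a}$ are the Laurent coefficients of an $E$-valued meromorphic function (Section~\ref{sec:assembly}). Only here is the absence of $\omega$ used.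

The order of the steps matters. The hypothesis on $\omega$ speaks about vectors of $E$, and a pole of $g_u$ outside $\Omega_1$ is not visible in $E$ until the Laurent coefficients there have been represented. So the second step has to work without any common control of the poles of the $g_u$, and in fact it works in $\omega$ itself.

One principle governs the first two steps. We choose vectors $x_n\in E$ by a recipe that does not depend on $u$, in such a way that $u(x_n)$ tends to the desired number faster than any geometric sequence, for each $u$ separately. Constants and starting indices may depend on $u$ arbitrarily. Local completeness then provides the limit.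

\section{Two lemmas on locally complete spaces}\label{sec:lemmas}

In this section $E$ is locally complete and $H\subseteq E'$ determines boundedness.

\begin{lemma}\label{lem:limit}
\begin{itemize}
\item[(a)] Let $(x_n)_{n\ge N}$ be a sequence in $E$, and let $(\ell_u)_{u\in H}$ be scalars with $\sup_n 2^n|u(x_n)-\ell_u|<\infty$ for each $u\in H$. Then $(x_n)$ converges in $E$, and its limit $x$ satisfies $u(x)=\ell_u$ for all $u\in H$.
\item[(b)] Let $(v_j)_{j\ge0}$ be a sequence in $E$ such that for each $u\in H$ we have $u(v_j)=0$ for all large $j$. Then $\sum_j v_j$ converges in $E$.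
\end{itemize}
\end{lemma}

\begin{proof}
(a) For each $u\in H$ the numbers $u\bigl(2^n(x_{n+1}-x_n)\bigr)$ are bounded, so $\{2^n(x_{n+1}-x_n):n\ge N\}$ is a bounded set. Its closed absolutely convex hull $B$ is bounded too, hence a Banach disc. In $E_B$ we have $\|x_{n+1}-x_n\|_B\le2^{-n}$, so $\sum_n(x_{n+1}-x_n)$ converges in the Banach space $E_B$. Since $B$ is bounded, each $0$-neighborhood of $E$ contains some $\varepsilon B$ with $\varepsilon>0$. Hence the inclusion $E_B\to E$ is continuous and the series converges in $E$. So $x_n\to x$ for some $x\in E$, and $u(x)=\lim u(x_n)=\ell_u$.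

(b) Apply (a) to the partial sums; for each $u\in H$ their images under $u$ are eventually constant.
\end{proof}

The next lemma makes the guess of Section~\ref{sub:omega} precise.

\begin{lemma}\label{lem:omega}
Let $(y_n)_{n\ge1}$ be a sequence of nonzero vectors of $E$ such that for each $u\in H$ we have $u(y_n)=0$ for all large $n$. Then $E$ contains a subspace isomorphic to $\omega$.
\end{lemma}

\begin{proof}
We first thin out the sequence. Put $n_1=1$ and choose $u_1\in H$ with $u_1(y_{n_1})\ne0$; this is possible because $H$ separates points. Given $n_j$ and $u_1,\dots,u_j$, choose $n_{j+1}>n_j$ such that $u_i(y_n)=0$ for all $i\le j$ and $n\ge n_{j+1}$, and then $u_{j+1}\in H$ with $u_{j+1}(y_{n_{j+1}})\ne0$. With $w_j=y_{n_j}$ we have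
\[
u_i(w_i)\ne0,\qquad u_i(w_j)=0\quad\text{for } j>i .
\]
For $\lambda=(\lambda_j)_{j\ge1}\in\omega$ the series $T\lambda=\sum_{j\ge1}\lambda_jw_j$ converges by Lemma~\ref{lem:limit}(b), since each $u\in H$ vanishes on all but finitely many $w_j$. This defines a linear map $T:\omega\to E$.

\emph{$T$ is continuous.} Since $\omega$ is metrizable, hence bornological, it suffices that $T$ maps bounded sets to bounded sets. A bounded subset of $\omega$ lies in $\{\lambda:|\lambda_j|\le\mu_j\text{ for all }j\}$ for some $\mu_j>0$. For such $\lambda$ we write $T\lambda=\sum_j2^{-j}(2^j\lambda_jw_j)$, so $T\lambda$ belongs to the closed absolutely convex hull of $\{2^j\mu_jw_j:j\ge1\}$. Each $u\in H$ vanishes on all but finitely many elements of this set, so the set is bounded, and so is its hull.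

\emph{$T$ has a continuous left inverse.} Let $S:E\to\omega$, $Sx=(u_i(x))_i$, which is continuous. The $i$-th coordinate of $ST\lambda$ is $\sum_{j\le i}u_i(w_j)\lambda_j$. So $ST$ is given by a lower triangular matrix with nonzero diagonal. Its inverse is again lower triangular; each row is finite, so $(ST)^{-1}$ is continuous on $\omega$. Now $(ST)^{-1}S$ is a continuous left inverse of $T$, and $T$ is an isomorphism onto its image.
\end{proof}

The following notion depends only on a family of scalar functions, not on $f$.

\begin{definition}
Let $\Omega$ be a domain and $(g_u)_{u\in H}$ a family in $\mathcal{M}(\Omega)$. A point $a\in\Omega$ is \emph{represented} if for every $k\in\mathbb{Z}$ there is $x_{k,a}\in E$ with $u(x_{k,a})=c_k(g_u,a)$ for all $u\in H$.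
\end{definition}

The vectors $x_{k,a}$ are unique because $H$ separates points.

\section{Points of $\Omega_1$: sampling on shrinking circles}\label{sec:start}

Let $a\in\Omega_1$. We would like to define $x_{k,a}$ by Cauchy's integral formula, but $f$ need not be continuous, and the exceptional sets $D_u$ together may cover $\Omega_1$. We can, however, form finite linear combinations of values of $f$. For a given $u$ the set $D_u$ misses a punctured disc about $a$, whose radius depends on $u$. So we sample $f$ at finitely many points of a circle about $a$ and let the circle shrink: for each $u$ only finitely many of the circles can meet $D_u$.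

\begin{proposition}\label{prop:start}
In the situation of Theorem~\ref{thm:main}, every $a\in\Omega_1$ is represented.
\end{proposition}

\begin{proof}
Fix $a\in\Omega_1$ and $k\in\mathbb{Z}$. For $n$ so large that $\overline D(a,1/n)\subseteq\Omega_1$ put
\[
x_n=\frac1n\sum_{\zeta^n=1}\Big(\frac{\zeta}{n}\Big)^{-k}f\Big(a+\frac{\zeta}{n}\Big)\in E .
\]
Fix $u\in H$. Choose $\rho>0$ with $D(a,2\rho)\subseteq\Omega_1$ such that $D(a,2\rho)\setminus\{a\}$ misses $D_u$. Write $g_u(z)=\sum_{l\ge-m}c_l(z-a)^l$ for $0<|z-a|<2\rho$, where $m\ge0$ and $c_l=c_l(g_u,a)$; thus $c_l=0$ for $l<-m$. Absolute convergence for $|z-a|=\rho$ gives $C$ with $|c_l|\le C\rho^{-l}$ for all $l$.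

Let $1/n<\rho$ and $n>m+k$. The sample points avoid $D_u$, so we may insert the Laurent series. Since $\frac1n\sum_{\zeta^n=1}\zeta^{l-k}$ is $1$ if $n$ divides $l-k$ and $0$ otherwise,
\[
u(x_n)=\sum_{l\equiv k\,(\mathrm{mod}\,n)}c_l\,n^{-(l-k)}=c_k+\sum_{s\ge1}c_{k+sn}\,n^{-sn};
\]
the indices $l=k+sn$ with $s\le-1$ contribute nothing, as then $l\le k-n<-m$. As soon as also $(n\rho)^n\ge2$, this yields
\[
|u(x_n)-c_k|\le C\rho^{-k}\sum_{s\ge1}(n\rho)^{-sn}\le2C\rho^{-k}(n\rho)^{-n}.
\]
Hence $2^n|u(x_n)-c_k(g_u,a)|\to0$. This holds for every $u\in H$, and Lemma~\ref{lem:limit}(a) provides $x_{k,a}$.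
\end{proof}

\section{Transporting residues}\label{sec:transport}

Outside $\Omega_1$ no values of $f$ are available. We have to find Laurent coefficients at a point $a$ from Laurent coefficients at another point $z_0$. The obvious idea, to sum the Taylor series at $z_0$ and continue along a chain of discs, fails because the functions $g_u$ need not have a common disc of convergence.

\subsection{The model case}\label{sub:model}
Consider the following extreme variant of the first example of Section~\ref{sub:omega}: the function $(1/(z-p_j))_{j\ge1}$ with values in $\omega$, where the poles $p_1,p_2,\dots$ are distinct, nonzero, and dense in a disc $D(0,R)$. Take $z_0=0$. The vectors of Laurent coefficients at $0$ are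
\[
y_{-1}=0,\qquad y_l=\bigl(-p_j^{-l-1}\bigr)_{j}\in\omega\quad(l\ge0).
\]
Let $0<|a|<R$. We seek the vector of residues at $a$. It is the $j$-th unit vector if $a=p_j$, and $0$ if $a$ is none of the $p_j$. All we may use are linear combinations of the $y_l$. Let $G(w)=\sum_{i\ge0}\gamma_iw^i$ be a polynomial. Then
\[
\sum_{i\ge0}\gamma_i\,a^i\,y_{i-1}=\Big(-\sum_{i\ge1}\gamma_i\Big(\frac a{p_j}\Big)^i\Big)_j=\Big(G(0)-G\Big(\frac a{p_j}\Big)\Big)_j .
\]
A pole at $a$ corresponds to the argument $w=1$ of $G$, and any other pole $p_j$ corresponds to an argument $w=a/p_j\neq1$. So we need polynomials $G_n$ with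
\[
G_n(1)\to1,\qquad G_n(w)\to0\quad\text{for every } w\ne1,
\]
that is, polynomials that converge pointwise on $\mathbb{C}$ to the indicator function of the single point $1$. If such $G_n$ are used, then also $G_n(0)\to0$, and the vectors above converge coordinatewise, hence in $\omega$, to minus the residue vector.

Such polynomials are provided by Runge's theorem: \emph{if $K\subset\mathbb{C}$ is compact, $\mathbb{C}\setminus K$ is connected, and $F$ is holomorphic on a neighborhood of $K$, then for each $\delta>0$ there is a polynomial $G$ with $|G-F|\le\delta$ on $K$.} For the general case we need three more properties. First, Lemma~\ref{lem:limit} requires a fast rate. Second, the contribution of an outer circle $|z|=r$ with $r>|a|$ has to disappear, so we need uniform smallness on the corresponding circles $|w|=|a|/r<1$. Third, at a pole of higher order the residue involves derivatives of $G_n$. So we need closeness to the limit not only at each point $w$ but on a disc about $w$. This disc may shrink with $n$ at a polynomial rate, since the Cauchy estimates then cost only a power of $n$.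

\subsection{The polynomials}
For $n\ge2$ let
\[
A_n=\Big\{1+te^{i\theta}:\ \tfrac2n\le t\le n,\ \ \tfrac1n\le\theta\le2\pi+\tfrac1{n+1}\Big\}.
\]
This is a closed annulus about $1$ from which a thin open sector, $\frac1{n+1}<\theta<\frac1n$, has been removed (Figure~\ref{fig:keyhole}). The sector is needed to make the complement connected. It moves with $n$, so that each point $w\ne1$ eventually lies in $A_n$. The sectors close down on the ray $\theta=0$ without meeting it, and the distance to them from a fixed point $w\ne1$ of this ray is of order $1/n$, which is large compared with $n^{-2}$.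

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\filldraw[fill=gray!25] (24:0.95) -- (24:2.5) arc (24:372:2.5) -- (372:0.95) arc (372:24:0.95) -- cycle;
\filldraw[fill=gray!60] (0,0) circle (0.45);
\fill (0,0) circle (1.2pt);
\node[left] at (0.02,0) {\small $1$};
\draw[dashed] (0.45,0) -- (3.4,0);
\node[right] at (3.4,0) {\small ray $\theta=0$};
\node at (125:1.7) {\small $G_n\approx0$};
\draw (0.1,-0.25) -- (1.9,-2.9);
\node[right] at (1.9,-2.9) {\small $\overline D(1,\frac1n)$: $G_n\approx1$};
\node[right] at (18:2.75) {\small removed sector};
\end{tikzpicture}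
\caption{The disc $\overline D(1,\frac1n)$ (dark) and the set $A_n$ (light), not to scale. The white ring between them is connected to the exterior through the removed sector $\frac1{n+1}<\theta<\frac1n$, so Runge's theorem applies to the union of the two shaded sets. As $n$ grows, the sector shrinks toward the dashed ray, which always lies outside it.}
\label{fig:keyhole}
\end{figure}

\begin{lemma}\label{lem:kernel}
For every $n\ge2$ there is a polynomial $G_n$ with
\[
|G_n-1|\le n^{-n}\ \text{ on }\ \overline D(1,\tfrac1n),\qquad |G_n|\le n^{-n}\ \text{ on }\ A_n .
\]
Moreover: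
\begin{itemize}
\item[(a)] a compact set $K\subset\{w:\operatorname{Re}w<1\}$ is contained in $A_n$ for all large $n$;
\item[(b)] if $w_0\ne1$, then $\overline D(w_0,n^{-2})\subseteq A_n$ for all large $n$.
\end{itemize}
\end{lemma}

\begin{proof}
The compact sets $\overline D(1,\frac1n)$ and $A_n$ are disjoint. The complement of their union is
\[
\{|w-1|>n\}\,\cup\,\{\tfrac1n<|w-1|<\tfrac2n\}\,\cup\,\{1+te^{i\theta}:\ t>\tfrac1n,\ \tfrac1{n+1}<\theta<\tfrac1n\}.
\]
Each of these three sets is connected and the third meets the other two, so the complement is connected. Apply Runge's theorem to the function that is $1$ near $\overline D(1,\frac1n)$ and $0$ near $A_n$.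

(a) On $K$ the quantity $|w-1|$ is bounded above and bounded away from $0$, so $\frac2n\le|w-1|\le n$ on $K$ for large $n$. The argument $\theta$ of $w-1$ can be chosen in $(\frac\pi2,\frac{3\pi}2)$, which is contained in $[\frac1n,2\pi+\frac1{n+1}]$.

(b) Write $w_0=1+t_0e^{i\theta_0}$ with $t_0>0$ and $\theta_0\in(0,2\pi]$. For large $n$ every $w\in\overline D(w_0,n^{-2})$ satisfies $\frac2n\le|w-1|\le n$. So we only have to show that the distance from $w_0$ to the sector $V_n=\{1+te^{i\theta}:t>0,\ \frac1{n+1}<\theta<\frac1n\}$ exceeds $n^{-2}$ for large $n$.

If $\theta_0<2\pi$, choose $\theta_1\in(0,\theta_0)$. The closed set $\{1+te^{i\theta}:t\ge0,\ 0\le\theta\le\theta_1\}$ does not contain $w_0$, hence has positive distance from it, and it contains $V_n$ when $\frac1n\le\theta_1$.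

If $\theta_0=2\pi$, then $w_0=1+t_0$. The line through $1$ with direction $e^{i/(n+1)}$ separates $w_0$ from $V_n$, and its distance from $w_0$ is $t_0\sin\frac1{n+1}\ge\frac{t_0}{2(n+1)}$, because $\sin x\ge x/2$ for $0\le x\le1$. For large $n$ this exceeds $n^{-2}$.
\end{proof}

\subsection{The transport}

\begin{proposition}\label{prop:transport}
Let $E$ be locally complete, let $H\subseteq E'$ determine boundedness, let $z_0\in\mathbb{C}$ and $R>0$, and let $(\varphi_u)_{u\in H}$ be meromorphic functions on $D(z_0,R)$. Suppose that for each integer $l\ge-1$ there is $y_l\in E$ with $u(y_l)=c_l(\varphi_u,z_0)$ for all $u\in H$. Then for each $a$ with $0<|a-z_0|<R$ there is $y\in E$ with $u(y)=\operatorname{Res}_a\varphi_u$ for all $u\in H$.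
\end{proposition}

\begin{proof}
We may assume $z_0=0$. Let $G_n(w)=\sum_i\gamma_{n,i}w^i$ be the polynomials of Lemma~\ref{lem:kernel}, put $\delta_n=n^{-n}$, and let
\[
x_n=\sum_{i\ge0}\gamma_{n,i}\,a^i\,y_{i-1}\in E\qquad(n\ge2).
\]
Fix $u\in H$. We show that $u(x_n)\to-\operatorname{Res}_a\varphi_u$ very fast. Constants in $O(\cdot)$, and the meaning of ``large $n$'', may depend on $u$.

\emph{An integral formula.} Choose $s\in(0,|a|)$ such that $\varphi_u$ has no pole in $0<|z|\le s$. A pole at $0$ is allowed. Since $c_{i-1}(\varphi_u,0)=\frac1{2\pi i}\oint_{|z|=s}\varphi_u(z)z^{-i}\,dz$, we have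
\[
u(x_n)=\frac1{2\pi i}\oint_{|z|=s}\varphi_u(z)\,G_n(a/z)\,dz .
\]
Choose $R_u\in(|a|,R)$ such that $\varphi_u$ has no pole on $|z|=R_u$. Let $P_u$ be the finite set consisting of $a$ and the poles of $\varphi_u$ in $0<|z|<R_u$; it lies in the annulus $s<|z|<R_u$. Since $G_n(a/z)$ is holomorphic for $z\ne0$, the residue theorem gives
\begin{equation}\label{eq:residues}
u(x_n)=\frac1{2\pi i}\oint_{|z|=R_u}\varphi_u(z)\,G_n(a/z)\,dz-\sum_{p\in P_u}\operatorname{Res}_p\bigl(\varphi_u(z)\,G_n(a/z)\bigr).
\end{equation}

\emph{The outer integral.} When $|z|=R_u$, the point $w=a/z$ lies on the circle $|w|=|a|/R_u<1$. This circle is a compact subset of $\{\operatorname{Re}w<1\}$, so it lies in $A_n$ for large $n$ by Lemma~\ref{lem:kernel}(a). Hence the integral is $O(\delta_n)$.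

\emph{The poles $p\in P_u$, $p\neq a$.} Put $w_p=a/p\ne1$ and $\sigma_n=\frac{|p|^2}{2|a|}n^{-2}$. Let $n$ be so large that $\sigma_n\le|p|/2$. If $|z-p|\le\sigma_n$, then $|z|\ge|p|/2$ and
\[
\Big|\frac az-w_p\Big|=\frac{|a|\,|z-p|}{|z|\,|p|}\le\frac{2|a|}{|p|^2}\,|z-p|\le n^{-2},
\]
so $|G_n(a/z)|\le\delta_n$ for large $n$ by Lemma~\ref{lem:kernel}(b). Let $m$ be the order of the pole of $\varphi_u$ at $p$, so that $|\varphi_u(z)|\le C|z-p|^{-m}$ near $p$. For large $n$ the disc $\overline D(p,\sigma_n)$ lies in the region where this bound holds and contains no pole of $\varphi_u$ other than $p$. Integrating over $|z-p|=\sigma_n$ we get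
\[
\bigl|\operatorname{Res}_p\bigl(\varphi_u(z)G_n(a/z)\bigr)\bigr|\le C\sigma_n^{1-m}\delta_n=O(n^{2m}\delta_n).
\]

\emph{The point $p=a$.} If $|z-a|\le\frac{|a|}{2n}$, then $|z|\ge|a|/2$ and $|\frac az-1|=\frac{|z-a|}{|z|}\le\frac1n$, so $|G_n(a/z)-1|\le\delta_n$. Let $m\ge0$ be the order of the pole of $\varphi_u$ at $a$, with $m=0$ if there is none. Integrating in the same way over the circle $|z-a|=\frac{|a|}{2n}$ for large $n$ we get
\[
\bigl|\operatorname{Res}_a\bigl(\varphi_u(z)(G_n(a/z)-1)\bigr)\bigr|=O(n^{m}\delta_n),
\]
so $\operatorname{Res}_a(\varphi_u(z)G_n(a/z))=\operatorname{Res}_a\varphi_u+O(n^m\delta_n)$.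

Inserting the three estimates in \eqref{eq:residues}, we obtain $u(x_n)=-\operatorname{Res}_a\varphi_u+O(n^{C_u}n^{-n})$ with some constant $C_u$. Therefore $2^n|u(x_n)+\operatorname{Res}_a\varphi_u|\to0$ for each $u\in H$. By Lemma~\ref{lem:limit}(a), $x_n\to x\in E$ with $u(x)=-\operatorname{Res}_a\varphi_u$ for all $u\in H$. Take $y=-x$.
\end{proof}

\section{All points are represented}\label{sec:spread}

Every Laurent coefficient is a residue: $c_k(g,a)=\operatorname{Res}_a\bigl((z-a)^{-k-1}g(z)\bigr)$. This turns Proposition~\ref{prop:transport} into a statement about all coefficients.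

\begin{proposition}\label{prop:spread}
Let $E$ be locally complete, let $H\subseteq E'$ determine boundedness, and let $(g_u)_{u\in H}$ be a family in $\mathcal{M}(\Omega)$, where $\Omega$ is a domain. If one point of $\Omega$ is represented, then every point of $\Omega$ is represented.
\end{proposition}

\begin{proof}
Let $W\ne\emptyset$ be the set of represented points. We claim:
\begin{equation}\label{eq:claim}
\text{if } z_0\in W \text{ and } D(z_0,R)\subseteq\Omega,\ \text{ then } D(z_0,R)\subseteq W .
\end{equation}
Let $0<|a-z_0|<R$ and $k\in\mathbb{Z}$. Put $\varphi_u(z)=(z-a)^{-k-1}g_u(z)$, and let $(z-a)^{-k-1}=\sum_{i\ge0}t_i(z-z_0)^i$ near $z_0$. For $l\in\mathbb{Z}$,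
\[
c_l(\varphi_u,z_0)=\sum_{i\ge0}t_i\,c_{l-i}(g_u,z_0),
\]
which for each $u$ is a finite sum. The vectors $t_i\,x_{l-i,z_0}$, $i\ge0$, are therefore eventually annihilated by each $u\in H$. By Lemma~\ref{lem:limit}(b) their sum $y_l$ exists in $E$, and $u(y_l)=c_l(\varphi_u,z_0)$ for all $u\in H$. Proposition~\ref{prop:transport} yields $y\in E$ with $u(y)=\operatorname{Res}_a\varphi_u=c_k(g_u,a)$ for all $u\in H$. As $k$ was arbitrary, $a\in W$.

By \eqref{eq:claim}, $W$ is open. It is also closed in $\Omega$: if $z_1\in\Omega$ is a limit of points of $W$, choose $\rho>0$ with $D(z_1,2\rho)\subseteq\Omega$ and then $z_0\in W$ with $|z_0-z_1|<\rho$. We have $z_1\in D(z_0,\rho)\subseteq\Omega$, so $z_1\in W$ by \eqref{eq:claim}. Since $\Omega$ is connected, $W=\Omega$.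
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(A)}]
The points of $\Omega_1\ne\emptyset$ are represented by Proposition~\ref{prop:start}, hence so are all points of $\Omega_2$ by Proposition~\ref{prop:spread}. Uniqueness of the vectors was noted in Section~\ref{sec:lemmas}.
\end{proof}

\section{Assembling the meromorphic function}\label{sec:assembly}

Now the absence of $\omega$ enters, always in the same way: infinitely many unwanted nonzero vectors, each $u\in H$ vanishing on all but finitely many of them, would contradict Lemma~\ref{lem:omega}. The set $X$ below is arbitrary so that the statement serves for Theorem~\ref{thm:sets} as well.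

\begin{proposition}\label{prop:assembly}
Let $E$ be locally complete without a subspace isomorphic to $\omega$, let $H\subseteq E'$ determine boundedness, and let $(g_u)_{u\in H}$ be a family in $\mathcal{M}(\Omega)$ for which every point of the domain $\Omega$ is represented. Let $X\subseteq\Omega$ and $f:X\to E$, and suppose that, for each $u\in H$, we have $u\circ f=g_u$ on $X\setminus D_u$, where $D_u$ is discrete in $\Omega$ and contains the exceptional set of $g_u$. Then there are $h\in\mathcal{M}(\Omega,E)$ and $D$ discrete in $\Omega$ with $h=f$ on $X\setminus D$.
\end{proposition}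

\begin{proof}
\emph{Pole orders are finite.} Let $a\in\Omega$. Only finitely many $x_{k,a}$ with $k<0$ are nonzero. Otherwise there are distinct integers $k_n\to-\infty$ with $x_{k_n,a}\ne0$. For each $u\in H$ we have $u(x_{k_n,a})=c_{k_n}(g_u,a)=0$ for large $n$, contradicting Lemma~\ref{lem:omega}. Let $m_a\ge0$ be minimal with $x_{k,a}=0$ for all $k<-m_a$.

\emph{Poles do not accumulate.} The set
\[
P=\{a\in\Omega:\ x_{k,a}\ne0\ \text{ for some } k<0\}
\]
is discrete in $\Omega$. Otherwise there are distinct $a_n\in P$ converging to a point of $\Omega$, and $k_n<0$ with $x_{k_n,a_n}\ne0$. The points $a_n$ together with their limit form a compact set, in which each $g_u$ has only finitely many poles. So $u(x_{k_n,a_n})=c_{k_n}(g_u,a_n)=0$ for large $n$, contradicting Lemma~\ref{lem:omega}.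

\emph{The function $h$.} Put $h(z)=x_{0,z}$ for $z\in\Omega\setminus P$. If $z\notin P$, then $c_k(g_u,z)=u(x_{k,z})=0$ for all $k<0$ and $u\in H$. So, removable singularities being removed, each $g_u$ is holomorphic at $z$ and
\begin{equation}\label{eq:uh}
u(h(z))=c_0(g_u,z)=g_u(z)\qquad(z\in\Omega\setminus P,\ u\in H).
\end{equation}

\emph{$h$ is meromorphic.} Fix $a\in\Omega$, and let $R_a$ be the distance from $a$ to $(\mathbb{C}\setminus\Omega)\cup(P\setminus\{a\})$, with $R_a=\infty$ if this set is empty. Since $P$ is discrete in $\Omega$, we have $R_a>0$. For every $u\in H$ the function $g_u$ is holomorphic in $0<|z-a|<R_a$, with Laurent series $\sum_{k\ge-m_a}u(x_{k,a})(z-a)^k$. Thus one punctured disc serves all $u$ simultaneously. Let $0<R<R_a$. Each $u\in H$ is bounded on $\{R^kx_{k,a}:k\ge-m_a\}$, so this set is bounded. Its closed absolutely convex hull $B$ is a Banach disc, and $\|x_{k,a}\|_B\le R^{-k}$. Hence the power series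
\[
\sum_{k\ge-m_a}x_{k,a}(z-a)^{k+m_a}
\]
converges absolutely in the Banach space $E_B$ for $|z-a|<R$. Its sum is holomorphic with values in $E_B$, and so with values in $E$. For $0<|z-a|<R$, every $u\in H$ takes the value $g_u(z)=u(h(z))$ at the vector $\sum_{k\ge-m_a}x_{k,a}(z-a)^k$, by \eqref{eq:uh}. Since $H$ separates points,
\[
h(z)=\sum_{k\ge-m_a}x_{k,a}(z-a)^k\qquad(0<|z-a|<R).
\]
If $a\notin P$, then $m_a=0$ and the formula also holds at $z=a$, so $h$ is holomorphic at $a$. If $a\in P$, then $(z-a)^{m_a}h(z)$ extends holomorphically to a neighborhood of $a$. Thus $h\in\mathcal{M}(\Omega,E)$.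

\emph{Comparison with $f$.} The set $Q=\{z\in X\setminus P:f(z)\ne h(z)\}$ is discrete in $\Omega$. Otherwise there are distinct $z_n\in Q$ converging to a point of $\Omega$. Put $y_n=f(z_n)-h(z_n)\ne0$. Given $u\in H$, all but finitely many $z_n$ lie outside $D_u$, and then $u(y_n)=g_u(z_n)-g_u(z_n)=0$ by hypothesis and \eqref{eq:uh}. This contradicts Lemma~\ref{lem:omega}. Hence $D=P\cup Q$ is discrete in $\Omega$ and $h=f$ on $X\setminus D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(B)}]
Combine part (A) with Proposition~\ref{prop:assembly} for $\Omega=\Omega_2$ and $X=\Omega_1$. The last assertion of the theorem is the case $H=E'$.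
\end{proof}

\begin{remark}\label{rem:norm}
A space with a continuous norm contains no subspace isomorphic to $\omega$: for each continuous seminorm on $\omega$ there is $N$ such that the seminorm vanishes on all sequences whose first $N$ coordinates are $0$, so it is not a norm. Hence Theorem~\ref{thm:main}(B) applies to all locally complete spaces with a continuous norm.
\end{remark}

\section{Sets with an accumulation point}\label{sec:sets}

For Theorem~\ref{thm:sets} only the start is missing: we must represent one point using values of $f$ on a sequence that converges to it. Sampling at roots of unity is replaced by polynomial interpolation at $2n+1$ points of the sequence. To reach coefficients of negative index, we multiply by $(z-a)^n$; for large $n$ this cancels the pole of any given $g_u$ and moves the $k$-th coefficient to position $n+k$, in the middle of the range of degrees of the interpolating polynomial. The integral formula for the interpolation error then shows that this coefficient is reproduced up to a very small error.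

\begin{proposition}\label{prop:interpolation}
In the situation of Theorem~\ref{thm:sets}, every accumulation point $a\in\Omega$ of $X$ is represented.
\end{proposition}

\begin{proof}
Choose distinct $z_i\in X\setminus\{a\}$, $i\ge1$, with $z_i\to a$, and put $t_i=z_i-a$; we may assume $|t_i|\le1$. Fix $k\in\mathbb{Z}$. For $n\ge2|k|$, $n\ge1$, we use the $2n+1$ nodes $t_i$ with $i\in I_n=\{n+1,\dots,3n+1\}$. Put $\tau_n=\max_{i\in I_n}|t_i|\le1$; then $\tau_n\to0$. A polynomial of degree at most $2n$ is determined by its values at the nodes, and its coefficients depend linearly on these values. As $0\le n+k\le2n$, there are scalars $\lambda_{n,i}$ such that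
\[
\sum_{i\in I_n}\lambda_{n,i}\,q(t_i)=\text{the coefficient of } t^{n+k} \text{ in } q
\]
for every polynomial $q$ of degree at most $2n$. Put
\[
x_n=\sum_{i\in I_n}\lambda_{n,i}\,t_i^{\,n}f(z_i)\in E .
\]

Fix $u\in H$. Choose $\rho\in(0,1]$ with $D(a,2\rho)\subseteq\Omega$ such that $D(a,2\rho)\setminus\{a\}$ misses $D_u$. Let $m\ge0$ be such that $(z-a)^mg_u(z)$ is holomorphic at $a$, and let $C=\max_{|t|=\rho}|g_u(a+t)|$. Consider $n\ge m$ with $\tau_n\le\rho/2$; this holds for all large $n$. Then the points $z_i$, $i\in I_n$, lie outside $D_u$, and $G(t)=t^ng_u(a+t)$ is holomorphic on $D(0,2\rho)$, with $|G|\le C$ on $|t|=\rho$ and with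
\[
u(x_n)=\sum_{i\in I_n}\lambda_{n,i}\,G(t_i).
\]
Thus $u(x_n)$ is the coefficient of $t^{n+k}$ in the polynomial $L$ of degree at most $2n$ that interpolates $G$ at the nodes, while the coefficient of $t^{n+k}$ in $G$ is $c_k(g_u,a)$. We estimate the difference.

Let $w(t)=\prod_{i\in I_n}(t-t_i)=\sum_{i=0}^{2n+1}w_it^i$. By Cauchy's formula, for $|t|<\rho$,
\[
G(t)=\frac1{2\pi i}\oint_{|s|=\rho}\frac{G(s)}{w(s)}\cdot\frac{w(s)-w(t)}{s-t}\,ds+\frac1{2\pi i}\oint_{|s|=\rho}\frac{G(s)}{w(s)}\cdot\frac{w(t)}{s-t}\,ds .
\]
The first integral is a polynomial in $t$ of degree at most $2n$, and the second vanishes at the nodes. So the first term is $L(t)$ and the second is $G(t)-L(t)$. Expanding $1/(s-t)=\sum_{q\ge0}t^qs^{-q-1}$ in the second term we find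
\[
c_k(g_u,a)-u(x_n)=\frac1{2\pi i}\oint_{|s|=\rho}\frac{G(s)}{w(s)}\sum_{i=0}^{n+k}w_i\,s^{-(n+k-i)-1}\,ds .
\]
For $|s|=\rho$ we have $|w(s)|\ge(\rho/2)^{2n+1}$. For $i\le n+k$ we have $|w_i|\le\binom{2n+1}i\tau_n^{2n+1-i}\le\binom{2n+1}i\tau_n^{n+1-k}\le\binom{2n+1}i\tau_n^{n/2}$, because $\tau_n\le1$ and $n\ge2|k|$. Moreover $|s^{-(n+k-i)-1}|\le\rho^{-(2n+1)}$, because $\rho\le1$ and $n+k-i+1\le2n+1$. Since the binomial coefficients sum to at most $2^{2n+1}$,
\[
|u(x_n)-c_k(g_u,a)|\le\rho\,C\Big(\frac2\rho\Big)^{2n+1}\frac{2^{2n+1}}{\rho^{2n+1}}\,\tau_n^{n/2}=\frac{4C}{\rho}\Big(\frac{16\,\tau_n^{1/2}}{\rho^4}\Big)^n .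
\]
As $\tau_n\to0$, we get $2^n|u(x_n)-c_k(g_u,a)|\to0$ for each $u\in H$. Lemma~\ref{lem:limit}(a) provides $x_{k,a}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sets}]
By Propositions~\ref{prop:interpolation} and~\ref{prop:spread} every point of $\Omega$ is represented, and the representing vectors are unique because $H$ separates points. If $E$ does not contain $\omega$, Proposition~\ref{prop:assembly} yields $h$ and $D$.
\end{proof}

\section{Necessity of the hypotheses}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
Let $j:\omega\to E$ be an isomorphism onto a subspace. By the Hahn--Banach theorem there are $u_i\in E'$ such that $u_i\circ j$ is the $i$-th coordinate functional. Choose distinct points $p_n\in\Omega_2$ that converge to a point of $\Omega_2$. Let $f=j\circ F$ on $\Omega_1$, where the $n$-th coordinate of $F(z)\in\omega$ is $1/(z-p_n)$ for $z\ne p_n$ and $0$ for $z=p_n$. For $v\in E'$ the functional $v\circ j$ is a linear combination of finitely many coordinates, so $v\circ f$ agrees on $\Omega_1$, off a finite set, with a rational function. Thus $v\circ f$ admits a meromorphic extension to $\Omega_2$.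

Suppose that some $h\in\mathcal{M}(\Omega_2,E)$, with exceptional set $D_h$, agrees with $f$ on $\Omega_1$ off a set discrete in $\Omega_2$. The set $\Omega_2\setminus(D_h\cup\{p_i\})$ is connected, so the identity theorem gives $u_i(h(z))=1/(z-p_i)$ on it. If $p_i\notin D_h$, then $u_i\circ h$ would be bounded near $p_i$, a contradiction. So $p_i\in D_h$ for all $i$, contrary to the discreteness of $D_h$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:classification}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:main}. (2)$\Rightarrow$(3) is trivial, and (2) implies (4) for every $\Omega$ by taking $\Omega_1=\Omega_2=\Omega$. If (4) holds for some $\Omega$, then (3) holds for the pair $\Omega_1=\Omega_2=\Omega$. Finally, (3)$\Rightarrow$(1) is Theorem~\ref{thm:converse}.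
\end{proof}

Local completeness cannot simply be dropped, even for normed spaces.

\begin{example}\label{ex:incomplete}
Let $f(z)=(z^n/n!)_{n\ge0}$, an entire function with values in $\ell^2$, and let $E$ be the linear span of $f(D(0,1))$ in $\ell^2$, with the norm topology. Being normed, $E$ contains no subspace isomorphic to $\omega$ (Remark~\ref{rem:norm}). Each $u\in E'$ extends to a continuous functional on $\ell^2$, so $u\circ f$ on $\Omega_1=D(0,1)$ has an entire extension. Suppose that $h\in\mathcal{M}(\mathbb{C},E)$ extends $f|_{D(0,1)}$ off a discrete set. By the identity theorem in $\ell^2$ we have $h=f$ off a discrete set, so $f(z)\in E$ for some $z$ with $|z|>1$. But for distinct $z_1,\dots,z_N$ the vectors $f(z_1),\dots,f(z_N)$ are linearly independent, since their first $N$ coordinates form a Vandermonde matrix up to the nonzero factors $1/n!$. Hence $f(z)$ is not in the span of $f(D(0,1))$, a contradiction. So $E$ does not have the meromorphic extension property.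
\end{example}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Extension of vector-valued holomorphic and meromorphic functions},
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.bbms/1113318125}.
\end{thebibliography}
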